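
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A longest circuit that avoids a maximum independent set}


\begin{abstract}
Let $G$ be a $k$-connected non-Hamiltonian graph, $k\ge 2$, and let $C$ be a longest
circuit of $G$. A conjecture from the BCC Problem List asserts that
$\alpha(G-C)\le\alpha(G)-k$. We construct infinitely many $2$-connected non-Hamiltonian
graphs with a longest circuit $C$ that is disjoint from a maximum independent set, so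
that $\alpha(G-C)=\alpha(G)$; thus the conjecture is false for $k=2$. The construction
starts from any cubic graph with a dominating circuit $C_0$ of even length such that no
other circuit contains all vertices of $C_0$. We also prove, for every $k$, the bound
$\alpha(G-C)\le\alpha(G)-k+(c-1)$, where $c$ is the number of components of $G-C$.
\end{abstract}

\section{The question}

All graphs are finite and simple. A \emph{circuit} is a cycle, and $|C|$ is the number
of its vertices. The independence number $\alpha(G)$ is the maximum size of a set of
pairwise non-adjacent vertices. A graph is \emph{$k$-connected} if it has more than $k$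
vertices and no set of fewer than $k$ vertices separates it. For a circuit $C$ of $G$ we
write $G-C$ for $G$ with the vertices of $C$ removed.

\begin{conjecture}[\cite{BCC}]
If $G$ is $k$-connected with $k\ge2$, $G$ is not Hamiltonian, and $C$ is a longest
circuit of $G$, then $\alpha(G-C)\le\alpha(G)-k$.
\end{conjecture}

The number $\alpha(G)-\alpha(G-C)$ measures how much of the independence of $G$ is
destroyed when $C$ is removed. In $K_{k,k+1}$, which is $k$-connected with
$\alpha=k+1$, a longest circuit has $2k$ vertices and leaves one vertex, so equality
holds. There is also a natural argument in favor of the conjecture. Let $D$ be a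
component of $G-C$. At least $k$ vertices of $C$ have a neighbor in $D$, and their
successors on $C$ form an independent set, since otherwise $C$ could be rerouted
through $D$ and lengthened. One would like to add $k$ of these successors to a maximum
independent set of $G-C$. They have no neighbors in $D$, so if $D$ is all of $G-C$ the
conjecture follows. If there are other components, they may be adjacent to some of the
successors. Section~\ref{sec:components} shows that each other component spoils at most
one successor:

\begin{proposition}\label{prop:components}
Let $G$ be $k$-connected, $k\ge2$, and not Hamiltonian, let $C$ be a longest circuit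
of $G$, and let $c$ be the number of components of $G-C$. Then
\[
\alpha(G-C)\le\alpha(G)-k+(c-1).
\]
In particular, the conjecture holds whenever $G-C$ is connected.
\end{proposition}

So a counterexample needs several components in $G-C$. With very many of them, the
whole gain can disappear.

\begin{theorem}\label{thm:main}
There are infinitely many $2$-connected non-Hamiltonian graphs $G$ having a longest
circuit $C$ with $\alpha(G-C)=\alpha(G)$. One of them has $2074$ vertices and
independence number $1037$. In particular, the conjecture is false.
\end{theorem}

Since $\alpha(G-C)\le\alpha(G)$ always holds, the failure is as strong as possible: for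
$k=2$ not even $\alpha(G-C)\le\alpha(G)-1$ is true. The theorem comes from a
construction with a more general input. A circuit $C_0$ of a graph $H$ is
\emph{dominating} if $V(H)\setminus V(C_0)$ is independent.

\begin{theorem}\label{thm:general}
Let $H$ be a cubic graph with a dominating circuit $C_0$ of even length $2q\ge4$, and
suppose that $C_0$ is the only circuit of $H$ that contains $V(C_0)$. Put
$X=V(H)\setminus V(C_0)$ and let $L\ge 6q+|X|$. Then the graph $G$ constructed in
Section~\ref{sec:construction} from $H$, $C_0$ and $L$ (with any choices made there) is
$2$-connected and not Hamiltonian, and it has a longest circuit $C$, with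
$|C|=q(2L+3)$, such that
\[
\alpha(G-C)=\alpha(G)=|C|+|X|=\tfrac12|V(G)|.
\]
\end{theorem}

Each vertex of $X$ has three neighbors on $C_0$, and each vertex of $C_0$ has at most
one neighbor in $X$; so $3|X|\le 2q$, and every $L\ge7q$ is large enough. A suitable
$H$ with $q=9$ and $|X|=2$ is built from two copies of the Petersen graph in
Section~\ref{sec:petersen}.

\section{Each further component costs at most one}\label{sec:components}

\begin{proof}[Proof of Proposition~\ref{prop:components}]
Orient $C$ and write $v^+$ for the successor of a vertex $v$ of $C$. Let $D$ be a
component of $G-C$, let $A$ be the set of vertices of $C$ with a neighbor in $D$, and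
let $A^+=\{v^+:v\in A\}$.

No two consecutive vertices of $C$ lie in $A$, as otherwise the edge between them could
be replaced by a path through $D$, giving a longer circuit. Hence
$A\cap A^+=\emptyset$, that is, no vertex of $A^+$ has a neighbor in $D$. Moreover
$V(C)\not\subseteq A$, so $A$ separates $D$ from the nonempty set $V(C)\setminus A$, and
$|A^+|=|A|\ge k$.

Let $u,v\in A$ be distinct, and let $P$ be a path from $u$ to $v$ whose interior is
nonempty and lies in $D$. Suppose first that $u^+v^+\in E(G)$. Follow $P$ from $u$ to
$v$, then $C$ backwards from $v$ to $u^+$, then the edge $u^+v^+$, then $C$ forwards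
from $v^+$ to $u$. This is a circuit containing $V(C)$ and the interior of $P$, so it is
longer than $C$, a contradiction. Suppose next that a component $D'\ne D$ of $G-C$
contains neighbors of both $u^+$ and $v^+$. Then we use the same circuit, with a path
from $u^+$ to $v^+$ through $D'$ in place of the edge $u^+v^+$. This path is disjoint
from $P$, and again the result is longer than $C$.

So $A^+$ is independent, and each of the $c-1$ components other than $D$ is adjacent to
at most one vertex of $A^+$. At least $k-(c-1)$ vertices of $A^+$ therefore have no
neighbor in $G-C$ at all, and they can be added to a maximum independent set of $G-C$.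
This is the claim if $k-(c-1)>0$; otherwise the claim follows from
$\alpha(G-C)\le\alpha(G)$.
\end{proof}

For $c=1$ the bound is attained by $K_{k,k+1}$ and also by the Petersen graph, which is
$3$-connected with $\alpha=4$ and whose longest circuits have $9$ vertices.

\section{The construction}\label{sec:construction}

\subsection{What has to be built}

A convenient certificate for $\alpha(G-C)=\alpha(G)$ is an independent set $S$ disjoint
from $C$, together with a perfect matching that pairs each vertex $y\notin S$ with a
\emph{private} vertex $s_y\in S$. The matching shows $\alpha(G)\le|S|$, and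
$S\subseteq V(G-C)$ does the rest. We give each $s_y$ degree $2$; let $y^*$, the
\emph{partner} of $y$, be its second neighbor. Then $y\,s_y\,y^*$ is a detour off $C$,
and a circuit gains one vertex from each such detour it uses. The problem is to choose
the partners $y^*$ so that no circuit comes out ahead.

Suppose we start from $C_0\subseteq H$ as in Theorem~\ref{thm:general} and let the
partner of each vertex of $C_0$ be its third neighbor in $H$, so that the detours follow
the edges of $H$ outside $C_0$. Uniqueness of $C_0$ says that every other circuit of $H$
misses a vertex of $C_0$, but a circuit that misses few vertices and uses many detours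
may still be longer than $C_0$. We therefore make missing expensive: every second edge of
$C_0$ is stretched into a path so long that no collection of detours makes up for
skipping half of it. The new vertices on these paths need private vertices too, and their
partners must not open up new routes. We place one new vertex $b_j$ in the middle of each
remaining edge of $C_0$ and let it be the partner of all vertices in the two adjacent
half-paths; the partner of $b_j$ itself is one of these vertices. The point is that a
circuit passes through $b_j$ only once, so it uses at most two of the very many detours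
that end there.

\subsection{Definition of $G$}\label{ssec:definition}

Let $H$, $C_0$, $q$, $X$, $L$ be as in Theorem~\ref{thm:general}, and write
\[
C_0=a_1c_1a_2c_2\cdots a_qc_q\,(a_1),
\]
which is possible because $|C_0|$ is even. Indices $j$ are read modulo $q$. The vertices
$a_j,c_j$ are called \emph{ports}. For a port $v$ let $e(v)$ be the edge of $H$ at $v$
that is not on $C_0$. Thus $H$ has three kinds of edges: \emph{short} edges $a_jc_j$,
\emph{long} edges $c_{j-1}a_j$, and \emph{third} edges $e(v)$. As $X$ is independent, a
third edge joins two ports (then it is $e(v)$ for both its ends) or a port and a vertex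
of $X$. Each port is on exactly one short, one long and one third edge.

Let $C$ be the circuit formed by concatenating, for $j=1,\dots,q$, the \emph{zones}
\[
l_{j,L},\dots,l_{j,2},l_{j,1},\;a_j,\,b_j,\,c_j,\;r_{j,1},r_{j,2},\dots,r_{j,L};
\]
so $r_{j,L}$ is followed by $l_{j+1,L}$, and $n:=|C|=q(2L+3)$. The paths
$L_j=l_{j,1}\cdots l_{j,L}$ and $R_j=r_{j,1}\cdots r_{j,L}$ are the \emph{half-arms} of
zone $j$. In other words, $C$ arises from $C_0$ by putting one vertex $b_j$ on each short
edge and $2L$ vertices, those of $R_{j-1}$ and $L_j$, on each long edge.

For $y\in V(C)\cup X$ we define the partner $y^*\ne y$: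
\begin{itemize}
\item if $y$ lies in a half-arm of zone $j$, then $y^*=b_j$;
\item $b_j^*=r_{j,1}$;
\item if $y$ is a port, then $y^*$ is the other end of $e(y)$ in $H$;
\item if $y\in X$, then $y^*$ is one (arbitrarily chosen) neighbor of $y$ in $H$.
\end{itemize}
The vertex set of $G$ is $V(C)\cup X\cup S$ with $S=\{s_y:y\in V(C)\cup X\}$, and its
edges are those of $C$ together with $ys_y$ and $s_yy^*$ for all $y\in V(C)\cup X$. The
path $y\,s_y\,y^*$ is called a \emph{thread} joining $y$ and $y^*$, or a thread
\emph{at} $y$ and at $y^*$. See Figure~\ref{fig:zone}.

\begin{figure}[ht]
\centering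
\begin{tikzpicture}[x=1.05cm,y=1cm,
 dot/.style={circle,fill,inner sep=1.4pt},
 sd/.style={circle,draw,fill=white,inner sep=1.3pt}]
\draw (-6.2,0)--(-4.6,0);
\draw[dotted] (-4.6,0)--(-3.6,0);
\draw (-3.6,0)--(3.6,0);
\draw[dotted] (3.6,0)--(4.6,0);
\draw (4.6,0)--(6.2,0);
\draw (-2,0) .. controls (-1.6,0.8) and (-0.4,0.8) .. node[sd,pos=0.5]{} (0,0);
\draw (-3,0) .. controls (-2.4,1.7) and (-0.5,1.7) .. node[sd,pos=0.5]{} (0,0);
\draw (-5.2,0) .. controls (-4.2,2.9) and (-0.6,2.9) .. node[sd,pos=0.5]{} (0,0);
\draw (2,0) .. controls (1.6,0.8) and (0.4,0.8) .. node[sd,pos=0.5]{} (0,0);
\draw (2,0) .. controls (1.6,-1.6) and (0.2,-1.6) .. node[sd,pos=0.5]{} (0,0);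
\draw (3,0) .. controls (2.4,1.7) and (0.5,1.7) .. node[sd,pos=0.5]{} (0,0);
\draw (5.2,0) .. controls (4.2,2.9) and (0.6,2.9) .. node[sd,pos=0.5]{} (0,0);
\draw[dashed] (-1,0)--(-1.5,-1.4);
\draw[dashed] (1,0)--(2.4,-1.4);
\node at (-1.5,-1.65) {along $e(a_j)$};
\node at (2.9,-1.65) {along $e(c_j)$};
\node[dot] at (-5.2,0) {}; \node at (-5.2,-0.35) {$l_{j,L}$};
\node[dot] at (-3,0) {};   \node at (-3,-0.35) {$l_{j,2}$};
\node[dot] at (-2,0) {};   \node at (-2,-0.35) {$l_{j,1}$};
\node[dot] at (-1,0) {};   \node at (-0.75,-0.3) {$a_j$};
\node[dot] at (0,0) {};    \node at (-0.2,-0.3) {$b_j$};
\node[dot] at (1,0) {};    \node at (0.85,-0.3) {$c_j$};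
\node[dot] at (2,0) {};    \node at (2.25,-0.35) {$r_{j,1}$};
\node[dot] at (3,0) {};    \node at (3,-0.35) {$r_{j,2}$};
\node[dot] at (5.2,0) {};  \node at (5.2,-0.35) {$r_{j,L}$};
\end{tikzpicture}
\caption{One zone of $G$. The horizontal line is part of the circuit $C$. Each half-arm
vertex is joined to $b_j$ by a thread through its private vertex (white); the thread of
$b_j$ itself is the second one between $b_j$ and $r_{j,1}$. The threads at the ports
$a_j$ and $c_j$ (dashed) follow the edges of $H$ outside $C_0$.}
\label{fig:zone}
\end{figure}

We shall use constantly where threads can go:
\begin{itemize}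
\item all threads at a half-arm vertex of zone $j$ go to $b_j$, and all threads at $b_j$
go to half-arm vertices of zone $j$;
\item all threads at a port $v$ join $v$ to the other end of $e(v)$; in particular, all
of them have the same two ends;
\item all threads at a vertex $z\in X$ go to ports adjacent to $z$ in $H$.
\end{itemize}
The first and third items are clear from the definition. For the second item, the thread
of $v$ itself has this form, and a thread $y\,s_y\,v$ with $y^*=v$ comes either from a
port $y$ with $e(y)=yv=e(v)$, or from a vertex $y\in X$ adjacent to $v$ in $H$, and then
again $e(v)=vy$.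

\subsection{Independence numbers and connectivity}\label{ssec:alpha}

The set $S$ is independent and disjoint from $V(C)$. The edges $ys_y$ form a perfect
matching of $G$, and an independent set contains at most one end of each; so
$\alpha(G)\le|S|$. Hence
\[
|S|\le\alpha(G-C)\le\alpha(G)\le|S|,\qquad |S|=n+|X|=\tfrac12|V(G)|.
\]

The graph $G$ is $2$-connected because it is obtained from the circuit $C$ by
successively adding paths that join two distinct old vertices and have new interior
vertices. First, for each $z\in X$, choose two of its neighbors $v,v'$ in $H$, which are
ports with $v^*=v'^*=z$, and add $v\,s_v\,z\,s_{v'}\,v'$. Then add the remaining threads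
$y\,s_y\,y^*$ one by one.

Since $|C|<|V(G)|$, the only part of Theorem~\ref{thm:general} still to be proved is that
$C$ is a longest circuit; non-Hamiltonicity is then immediate.

\section{Two preliminary observations}\label{sec:warmup}

This section is not needed for the proof of Theorem~\ref{thm:general}; it explains why
$G$ is built as it is.

\subsection{Passing through one zone}\label{ssec:through}

The smallest case of the trade-off between detours and missed vertices is a circuit that
runs through a zone without using the threads at the ports. Let $Q$ be a path from
$l_{j,L}$ to $r_{j,L}$ in the subgraph $B_j$ of $G$ induced by zone $j$ and the private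
vertices of $b_j$ and of the half-arm vertices in that zone. We claim that \emph{$Q$ has
at most $2L+3$ vertices}, the number in the zone itself.

In $B_j-b_j$ every private vertex has degree at most $1$, and there is no path from the
left half to the right half. So $Q$ passes through $b_j$, and before $b_j$ it can only
run along $l_{j,L},l_{j,L-1},\dots$ until it either reaches $b_j$ via $a_j$, after $L+1$
vertices, or leaves some $l_{j,i}$ by a thread to $b_j$. In the second case it has
visited $L-i+1$ half-arm vertices and one private vertex, that is, $L-i+2\le L+1$
vertices. The same holds on the right, and $2(L+1)+1=2L+3$.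

So a detour gains a private vertex but costs at least a port. Equality is possible, with
$i=1$: replacing $l_{j,1}a_jb_jc_jr_{j,1}$ by
$l_{j,1}\,s_{l_{j,1}}\,b_j\,s_{r_{j,1}}\,r_{j,1}$ does not change the length.

\subsection{Why $C_0$ must be unique}\label{ssec:lift}

The threads at the ports are a greater danger, because they allow a circuit of $G$ to
imitate any circuit of $H$ through $V(C_0)$. This is where uniqueness of $C_0$ is needed.

\begin{remark}
Drop the uniqueness hypothesis for a moment. If $H$ had a circuit $C_1\ne C_0$ containing
$V(C_0)$, then $G$ would have a circuit longer than $C$. To see this, replace the parts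
of $C_1$ as follows.
\begin{itemize}
\item If $a_jc_j\notin C_1$, then $C_1$ uses the long and the third edge at both $a_j$
and $c_j$. Use the two paths
$l_{j,L}\cdots l_{j,2}\,s_{l_{j,2}}\,b_j\,s_{l_{j,1}}\,l_{j,1}\,a_j$ and
$c_j\,r_{j,1}\cdots r_{j,L}$.
\item If $a_jc_j\in C_1$, reach $b_j$ from the left by $l_{j,L}\cdots l_{j,1}\,a_j\,b_j$
if $c_{j-1}a_j\in C_1$, and by $a_j\,l_{j,1}\cdots l_{j,L}\,s_{l_{j,L}}\,b_j$ if
$e(a_j)\in C_1$. Leave $b_j$ to the right in the mirror-image way.
\end{itemize}
Join these paths by the edges $r_{j-1,L}l_{j,L}$ for the long edges $c_{j-1}a_j$ of
$C_1$, and by a thread for each third edge of $C_1$. The result is a circuit of $G$ that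
contains all of $V(C)$. Since $C_1\ne C_0$, it uses a third edge, hence a vertex of $S$,
and so it is longer than $C$.
\end{remark}

The proof in the next section goes the other way: every circuit of $G$ longer than $C$
projects to a circuit of $H$ containing $V(C_0)$. The projection can only be $C_0$, and
then every zone is traversed as in Section~\ref{ssec:through}, so nothing is gained.

\section{$C$ is a longest circuit}\label{sec:longest}

Suppose, for a contradiction, that $Z$ is a circuit of $G$ with $|Z|>n$. A vertex of $S$
on $Z$ lies on $Z$ together with its whole thread; we say that $Z$ \emph{uses} this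
thread. Two threads with the same two ends form a circuit of length $4<n$, so $Z$ uses at
most one thread between any two given vertices.

Let $g$ be the number of threads used by $Z$, and let $\mu=|V(C)\setminus V(Z)|$ be the
number of vertices of $C$ that $Z$ \emph{misses}. Then
\begin{equation}\label{eq:count}
|Z|=n-\mu+|X\cap V(Z)|+g .
\end{equation}
Every thread has an end among the $2q$ ports and the $q$ vertices $b_j$, and $Z$ has at
most two edges at each vertex; so $g\le 2\cdot 3q=6q$. Since $|Z|>n$,
\begin{equation}\label{eq:mu}
\mu<g+|X|\le 6q+|X|\le L .
\end{equation}
In particular, $Z$ does not miss a whole half-arm: \emph{$Z$ has a vertex in every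
half-arm}. The size of $L$ is used only to obtain this statement. As $Z$ contains no
circuit other than itself, the following principle results.
\begin{equation}\label{eq:principle}
\text{$Z$ contains no circuit that is disjoint from some half-arm.}
\end{equation}

\subsection{Half-arms}

Consider a half-arm with vertices $y_1,\dots,y_L$, numbered outwards from its port; so
$y_i=l_{j,i}$ or $y_i=r_{j,i}$. Let $f_0$ be the edge of $C$ from the port to $y_1$ (the
\emph{near edge}), let $f_i=y_iy_{i+1}$ for $1\le i<L$, and let $f_L$ be the edge of $C$
from $y_L$ to the next half-arm (the \emph{far edge}). Thus $r_{j-1,L}l_{j,L}$ is the far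
edge of both $R_{j-1}$ and $L_j$. Put $\varepsilon_i=1$ if $f_i\in Z$ and
$\varepsilon_i=0$ otherwise.

All threads at $y_i$ go to $b_j$, so $Z$ uses at most one of them. Since $y_i$ has $0$ or
$2$ edges of $Z$, it is missed if and only if $\varepsilon_{i-1}=\varepsilon_i=0$, and a
thread at it is used if and only if $\varepsilon_{i-1}\ne\varepsilon_i$. In the second
case we call $y_i$ a \emph{switch}. All threads at $b_j$ go to the half-arms of zone $j$,
so the number $t_j$ of threads of $Z$ at $b_j$ is the total number of switches in $L_j$
and $R_j$, and
\[
t_j\le2 .
\]

Since the half-arm is not missed entirely, the sequence $\varepsilon_0,\dots,\varepsilon_L$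
is not identically $0$. If $\varepsilon_0=\varepsilon_L=0$, there are therefore exactly
two switches, and the part of the half-arm between them, together with their threads to
$b_j$, is a circuit in $Z$ disjoint from every other half-arm, contrary to
\eqref{eq:principle}. So, by the parity of the number of switches, there are four types:
\begin{center}
\begin{tabular}{lccc}
type & near edge in $Z$ & far edge in $Z$ & switches\\ \hline
full & yes & yes & $0$\\
gapped & yes & yes & $2$\\
near-cut & no & yes & $1$\\
far-cut & yes & no & $1$
\end{tabular}
\end{center}
Because the far edge is shared, $L_j$ is far-cut if and only if $R_{j-1}$ is.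

\subsection{Zones}

All threads at a port $v$ have the same ends, so $Z$ uses at most one of them. If it uses
one, we say that the \emph{link} at $v$ is used. Hence, if $a_j\in Z$, then $Z$ uses
exactly two of the following three: the near edge of $L_j$, the edge $a_jb_j$, and the
link at $a_j$. If two of the three are not used, then $a_j$ is missed, and the third is
not used either. The same holds for $c_j$ with $R_j$ and $b_jc_j$.

Fix $j$ and write $a,b,c$ for $a_j,b_j,c_j$. We go through all pairs of types of
$(L_j,R_j)$ with at most two switches and determine the links. Mirror-image cases are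
treated in the same way: the only asymmetry of the zone is the second thread between
$b_j$ and $r_{j,1}$, and it does not matter which of these two threads $Z$ uses. We name
the outcome by one of five \emph{states}: $\mathsf T$ (through), $\mathsf S$ (split), and
three states $\mathsf U_a,\mathsf U_c,\mathsf U_{ac}$, where the index lists the ports
whose links are used (at such a port, $Z$ makes a U-turn through a far-cut half-arm
to $b$).

\begin{itemize}
\item \emph{(full, full).} Here $t_j=0$, so $b$ has either both of $ab,bc$ in $Z$ or
neither. If both, then $a$ and $c$ have their near edges and $ab$, $bc$, so no link is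
used: state $\mathsf T$. If neither, $b$ is missed, and $a$ and $c$ each need their link
in addition to the near edge: state $\mathsf S$.

\item \emph{(gapped, full)} and its mirror image. Both edges of $Z$ at $b$ belong to
threads, so $ab,bc\notin Z$; the near edges are in $Z$, and both links are used: state
$\mathsf S$.

\item \emph{(near-cut, full)} and its mirror image. At $b$ there is one thread, to $L_j$,
and one of $ab,bc$. If $bc\in Z$, then $c$ has its near edge and $bc$ and no link, while
$a$ has neither its near edge nor $ab$, so $a$ is missed: state $\mathsf T$. If
$ab\in Z$, then $a$ has $ab$ and, its near edge not being in $Z$, its link; and $c$ has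
its near edge and, as $bc\notin Z$, its link: state $\mathsf S$.

\item \emph{(near-cut, near-cut).} Both edges of $Z$ at $b$ belong to threads. So $a$ has
neither its near edge nor $ab$, and is missed; likewise $c$. No link is used: state
$\mathsf T$.

\item \emph{(far-cut, full).} At $b$ there is one thread, to the switch of $L_j$, and one
of $ab,bc$. If $ab\in Z$, then $a$, the part of $L_j$ from $l_{j,1}$ to the switch, the
thread and $b$ form a circuit in $Z$, contrary to \eqref{eq:principle}. So $bc\in Z$; now
$c$ has its near edge and $bc$ and no link, and $a$ has its near edge and its link: state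
$\mathsf U_a$. The mirror image (full, far-cut) gives $\mathsf U_c$.

\item \emph{(far-cut, near-cut).} Both edges of $Z$ at $b$ belong to threads. So $c$ is
missed, and $a$ has its near edge and its link: state $\mathsf U_a$. The mirror image
(near-cut, far-cut) gives $\mathsf U_c$.

\item \emph{(far-cut, far-cut).} Both edges of $Z$ at $b$ belong to threads, and $a$ and
$c$ have their near edges and their links: state $\mathsf U_{ac}$.
\end{itemize}

We record what is needed of the states:
\begin{center}
\begin{tabular}{c|l|l}
state & far-cut half-arms & links used\\ \hline
$\mathsf T$ & none & none\\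
$\mathsf S$ & none & at $a_j$ and $c_j$\\
$\mathsf U_a$ & $L_j$ only & at $a_j$ only\\
$\mathsf U_c$ & $R_j$ only & at $c_j$ only\\
$\mathsf U_{ac}$ & $L_j$ and $R_j$ & at $a_j$ and $c_j$
\end{tabular}
\end{center}

\subsection{The projection to $H$}

Reading the lifting of Section~\ref{ssec:lift} backwards suggests the following subgraph
$F$ of $H$. Its edges are
\begin{itemize}
\item the long edge $c_{j-1}a_j$, if the far edge $r_{j-1,L}l_{j,L}$ is in $Z$, that is,
if neither $R_{j-1}$ nor $L_j$ is far-cut;
\item the short edge $a_jc_j$, if zone $j$ is not in state $\mathsf S$;
\item the third edge $e(v)$, if the link at the port $v$ is used.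
\end{itemize}
The last rule is consistent: if $e(v)=vv'$ joins two ports, then a thread between $v$ and
$v'$ is used or not, and this decides the link at both ends. The vertices of $F$ are all
ports and the vertices of $X$ on edges of $F$.

\medskip\noindent\emph{$F$ is $2$-regular.} For the ports, read off from the table:
\begin{center}
\begin{tabular}{c|l|l}
state & edges of $F$ at $a_j$ & edges of $F$ at $c_j$\\ \hline
$\mathsf T$ & long, short & short, long\\
$\mathsf S$ & long, third & third, long\\
$\mathsf U_a$ & short, third & short, long\\
$\mathsf U_c$ & long, short & short, third\\
$\mathsf U_{ac}$ & short, third & short, third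
\end{tabular}
\end{center}
Now let $z\in X$. If $z\in Z$, then $Z$ uses two threads at $z$. They lead to two distinct
ports, and so exactly two third edges at $z$ are in $F$. If $z\notin Z$, no thread at $z$
is used, and no edge at $z$ is in $F$.

\medskip\noindent\emph{$F$ is connected.} We use that $Z$ is connected, and assign each
vertex of $Z$ outside $S$ to a component of $F$ in such a way that the assignment does
not change along $Z$. A vertex $z\in X$ on $Z$ is assigned to its own component. In zone
$j$ we proceed as follows.
\begin{itemize}
\item If the state is not $\mathsf S$, all vertices of $Z$ in zone $j$ are assigned to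
the component containing the edge $a_jc_j$.
\item If the state is $\mathsf S$, the vertices of $Z$ in $L_j\cup\{a_j\}$ are assigned
to the component of $a_j$, and those in $R_j\cup\{c_j\}$ to the component of $c_j$. If
$b_j\in Z$, then $b_j$ goes with the side to which it is joined in $Z$.
\end{itemize}
There is only one such side: in the cases leading to state $\mathsf S$, either $b_j$ is
missed, or it is joined to a gapped half-arm by two threads, or it is joined to a
near-cut half-arm by a thread and to the port on the same side by an edge. In all states,
the vertices of $Z$ in $L_j\cup\{a_j\}$ are assigned to the component containing $a_j$,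
and those in $R_j\cup\{c_j\}$ to the component containing $c_j$.

If two vertices are joined by an edge of $Z$ on $C$ or by a thread of $Z$, they are
assigned to the same component. For edges inside a zone and threads at $b_j$ this is
built into the assignment. For a far edge $r_{j-1,L}l_{j,L}\in Z$ it holds because
$c_{j-1}a_j\in F$. For a thread at a port $v$ it holds because $e(v)\in F$.

Hence all vertices of $Z$ outside $S$ are assigned to one component. As $Z$ has a vertex
in every half-arm, this component contains all ports. Each vertex of $X$ in $F$ is
adjacent in $F$ to a port. So $F$ is connected.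

\subsection{Conclusion}

Thus $F$ is a circuit of $H$ that contains all ports, that is, $V(F)\supseteq V(C_0)$. By
the uniqueness hypothesis $F=C_0$. So $F$ has no third edge, and hence no link is used;
since all threads at vertices of $X$ lead to ports, this gives $X\cap V(Z)=\emptyset$.
Without links only the state $\mathsf T$ is possible.

In state $\mathsf T$ the half-arms are full or near-cut, and $t_j$ is the number of
near-cut ones. By the case analysis, if $L_j$ is near-cut in state $\mathsf T$, then
$a_j$ is missed, and if $R_j$ is near-cut, then $c_j$ is missed. As no link is used, all
threads of $Z$ are at the vertices $b_j$, and therefore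
\[
g=\sum_{j=1}^q t_j\le\mu .
\]
Now \eqref{eq:count} gives $|Z|=n-\mu+g\le n$, a contradiction. So $C$ is a longest
circuit of $G$. Together with Section~\ref{ssec:alpha} this proves
Theorem~\ref{thm:general}. \qed

\section{A cubic graph with a unique dominating circuit}\label{sec:petersen}

It remains to find a graph $H$ to which Theorem~\ref{thm:general} applies. Uniqueness
must come from some obstruction to rerouting. We take it from the Petersen graph, which
has no Hamiltonian circuit but has exactly two circuits that avoid a given vertex $x$ and
no other vertex. Two copies are joined so that the choices in them constrain each other.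

Let $\Pi$ be the Petersen graph with vertices $x$; $m_1,m_2,m_3$; $h_1,\dots,h_6$, where
$x$ is adjacent to $m_1,m_2,m_3$, the vertex $m_i$ is adjacent to $h_i$ and $h_{i+3}$,
and $h_1h_2h_3h_4h_5h_6h_1$ is a circuit, the \emph{hexagon}.

\begin{lemma}\label{lem:petersen}
\begin{enumerate}
\item[(i)] $\Pi$ is not Hamiltonian.
\item[(ii)] $\Pi-x$ has exactly two Hamiltonian circuits. Both contain the edge
$h_1m_1$; one contains $h_1h_2$ and the other $h_1h_6$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) This is well known; here is a short proof. Suppose $K$ is a Hamiltonian circuit.
Rotating the hexagon by one step, with $m_1\mapsto m_2\mapsto m_3\mapsto m_1$ and $x$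
fixed, is an automorphism of $\Pi$, so we may assume that $xm_3\notin K$ and
$xm_1,xm_2\in K$. Then $m_3h_3,m_3h_6\in K$. Exactly one of $m_1h_1,m_1h_4$ is in $K$;
the half-turn $h_i\mapsto h_{i+3}$ of the hexagon (indices modulo $6$) fixes $x$ and all
$m_i$, so we may assume $m_1h_4\notin K$. Hence $h_3h_4,h_4h_5\in K$. Now $h_3$ has its
two edges $m_3h_3,h_3h_4$, so $h_2h_3\notin K$ and thus $h_1h_2,m_2h_2\in K$. Now $m_2$
has its two edges $xm_2,m_2h_2$, so $m_2h_5\notin K$ and thus $h_5h_6\in K$. But then $K$
contains the circuit $m_3h_3h_4h_5h_6m_3$ of length $5$, a contradiction.

(ii) In $\Pi-x$ the vertices $m_i$ have degree $2$, so a Hamiltonian circuit contains the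
paths $h_im_ih_{i+3}$ for $i=1,2,3$. Every hexagon vertex then has exactly one hexagon
edge on the circuit, so the hexagon edges used form one of the two perfect matchings of
the hexagon. The matching $h_1h_2,h_3h_4,h_5h_6$ gives the circuit
\[
h_1h_2m_2h_5h_6m_3h_3h_4m_1h_1,
\]
and the matching $h_2h_3,h_4h_5,h_6h_1$ gives
$h_1m_1h_4h_5m_2h_2h_3m_3h_6h_1$.
\end{proof}

Let $W=\Pi-h_1$. In $W$ the vertices $m_1,h_2,h_6$ have degree $2$ and all others degree
$3$. Let $W'$ be a disjoint copy of $W$, with primed names. Let $H$ consist of $W$, $W'$,
two new vertices $u,w$, and the edges
\[
um_1,\quad um_1',\quad uw,\quad wh_2,\quad wh_2',\quad h_6h_6'.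
\]
This is a cubic graph on $20$ vertices. Let $C_0$ be the circuit
\[
u,\;m_1,h_4,h_3,m_3,h_6,h_5,m_2,h_2,\;w,\;h_2',m_2',h_5',h_6',m_3',h_3',h_4',m_1',\;(u)
\]
of length $18$. It misses only $x$ and $x'$, which are not adjacent; so $C_0$ is
dominating.

\begin{proposition}\label{prop:H}
$C_0$ is the only circuit of $H$ that contains $V(C_0)$.
\end{proposition}

\begin{proof}
Let $C_1$ be a circuit of $H$ with $V(C_1)\supseteq V(C_0)$. Only the three edges $um_1$,
$wh_2$, $h_6h_6'$ leave $W$. Since $C_1$ has vertices inside and outside $W$, it uses
exactly two of them, and it meets $W$ in a path between two of $m_1,h_2,h_6$ that covers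
$W-x$ or $W$. Closing this path through $h_1$ gives a circuit of $\Pi$ that contains all
vertices except possibly $x$. By Lemma~\ref{lem:petersen}(i) it does not contain $x$, so
it is one of the two circuits in Lemma~\ref{lem:petersen}(ii). Therefore $C_1$ uses $um_1$
and exactly one of $wh_2,h_6h_6'$, and either choice determines its path inside $W$. In
the same way, $C_1$ uses $um_1'$.

Now $u$ has its two edges, so $uw\notin C_1$. Since $w\in V(C_1)$, this forces
$wh_2,wh_2'\in C_1$, and hence $h_6h_6'\notin C_1$. Inside $W$, the path of $C_1$ comes
from the first circuit in Lemma~\ref{lem:petersen}(ii), so it is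
$m_1h_4h_3m_3h_6h_5m_2h_2$; likewise in $W'$. Thus $C_1=C_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:H}, Theorem~\ref{thm:general} applies to $H$ and $C_0$ with
$q=9$ and $|X|=2$, and so to every $L\ge 6\cdot9+2=56$. Different values of $L$ give
graphs of different orders. For $L=56$ we have $|C|=9\cdot115=1035$,
$\alpha(G)=\alpha(G-C)=1037$ and $|V(G)|=2074$.
\end{proof}

\section{What is not refuted}

The vertices of $S$ have degree $2$, so the graphs $G$ refute the conjecture for $k=2$
only. No counterexample is claimed here for any individual $k\ge3$.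

Nor do these graphs refute the weaker statement that \emph{some} longest circuit $C$
satisfies $\alpha(G-C)\le\alpha(G)-k$. In every zone, make the exchange found in
Section~\ref{ssec:through}: replace $l_{j,1}a_jb_jc_jr_{j,1}$ by
$l_{j,1}\,s_{l_{j,1}}\,b_j\,s_{r_{j,1}}\,r_{j,1}$. This turns $C$ into another circuit
$C'$ of length $n$, again a longest one. The vertices outside $C'$ are those of $X$, all
ports, and all of $S$ except the $2q$ vertices $s_{l_{j,1}},s_{r_{j,1}}$. They are
covered by the edges $ys_y$, where $y$ is in $X$ or a port, and the remaining single
vertices of $S$. An independent set has at most one vertex in each of these $|S|-2q$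
parts, so
\[
\alpha(G-C')\le|S|-2q=\alpha(G)-2q\le\alpha(G)-2 .
\]

\begin{thebibliography}{9}
\bibitem{BCC} ``BCC Problem List'',
\url{http://www.maths.qmul.ac.uk/~pjc/bcc/allprobs.pdf}.
\end{thebibliography}

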